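\title{The edge density of fan-planar multigraphs without homotopic parallel edges}

\begin{abstract}
A drawing of a graph is fan-planar if no edge is crossed by two independent edges, or by two adjacent edges from different sides. Kaufmann and Ueckerdt showed that a simple fan-planar graph on $n\ge 3$ vertices has at most $5n-10$ edges. We prove that the same bound holds for fan-planar multigraphs in which no two parallel edges are homotopic, and that it is attained for $n=5$ and for every $n\ge 8$. The upper bound comes from Euler's formula for the planarization, rewritten in terms of chains of quadrilateral cells.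
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and loopless; parallel edges are allowed. A \emph{drawing} of a multigraph $G=(V,E)$ on the sphere $S^2$ (equivalently, in the plane) maps the vertices to distinct points and each edge to a Jordan arc that joins the points of its two endpoints and passes through no other vertex. Two edges are \emph{adjacent} if they share an endpoint and \emph{independent} otherwise; we write $a\parallel b$ if $a\ne b$ have the same two endpoints. Drawings are \emph{simple}: adjacent edges (in particular parallel edges) do not cross, independent edges cross at most once, and every common interior point of two edges is a proper crossing. Thus crossing edges are independent, and adjacent edges meet only in common endpoints. A drawing is \emph{fan-planar} if no edge $e$ is in one of the following configurations.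
\begin{description}
\item[Configuration I.] $e$ is crossed by two independent edges.
\item[Configuration II.] $e$ is crossed by two edges $e_1,e_2$ with a common endpoint $w$ such that, with $e$ oriented arbitrarily and $e_1,e_2$ directed away from $w$, one of them crosses $e$ from left to right and the other from right to left.
\end{description}
An edge may thus be crossed any number of times, but the edges that cross it form a fan: by Lemma~\ref{lem:anchor} below they all come from one vertex and from one side. Kaufmann and Ueckerdt proved that every simple fan-planar graph on $n\ge3$ vertices has at most $5n-10$ edges, and that this bound is attained for infinitely many $n$.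

For multigraphs there is no bound without a further condition, since two vertices can be joined by any number of edges drawn side by side. The condition we impose forbids exactly this. Two parallel edges $e,e'$ joining $u$ and $v$ are \emph{homotopic} if the arcs $e,e'$ are homotopic with fixed endpoints in $S^2\setminus(V\setminus\{u,v\})$; equivalently, one of the two regions of $S^2\setminus(e\cup e')$ contains no vertex of $G$. We use the second form throughout. A drawing is \emph{admissible} if it is simple, fan-planar, and no two parallel edges are homotopic. A \emph{fan-planar multigraph without homotopic parallel edges} is a multigraph together with an admissible drawing. The following question is posed in \cite{Hong}.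

\medskip
\noindent\textbf{Question.} \emph{What is the edge density of fan-planar multigraphs without homotopic parallel edges? In particular, is there such a multigraph with $n$ vertices and more than $5n-10$ edges?}
\medskip

To exclude accidents for small $n$, one asks for the maximum number of edges for all sufficiently large $n$. Drawings without crossings suggest that parallel edges gain nothing. In a connected crossing-free drawing with $n\ge3$ and no homotopic parallel edges, no face is bounded by just two edges, so every face has length at least $3$, and Euler's formula gives $|E|\le 3n-6$, as for simple planar graphs. With crossings the guess is less safe. Parallel edges do help for small $n$: on five vertices a simple graph has at most $10$ edges, while Example~\ref{ex:pent} has $15$. They also weaken the fan condition. An edge crossed by $e=vz$ can be crossed by a second edge at $v$ and a third edge at $z$ only if one of these is parallel to $e$, so this pattern is available to multigraphs only. The guess is nevertheless correct.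

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] Every fan-planar multigraph without homotopic parallel edges on $n\ge3$ vertices has at most $5n-10$ edges.
\item[(b)] For $n=5$ and for every $n\ge 8$ there is such a multigraph, with parallel edges, that has exactly $5n-10$ edges.
\end{enumerate}
\end{theorem}

Hence the maximum number of edges is exactly $5n-10$ for all $n\ge8$, and more than $5n-10$ edges are impossible for every $n\ge 3$. For $n=3$ the maximum is $3$: any two edges are adjacent, and of the two regions formed by two parallel edges only one could contain the third vertex. We do not determine the maxima for $n=4,6,7$.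

Section~\ref{sec:constr} proves part~(b). The proof of part~(a) takes four steps. Euler's formula expresses $|E|-(5n-10)$ through weights of the cells of the drawing, and only two kinds of cells, certain triangles and quadrilaterals, have negative weight (Section~\ref{sec:cells}). The quadrilaterals line up in strips, and counting strips eliminates them together with the crossings (Section~\ref{sec:strips}). What remains is to show that a crossed edge has on average at most two of the triangles at its ends. An edge with three or four is compensated either by a strip or by a pair of parallel edges (Section~\ref{sec:credit}), and in the second case the compensation is the weight of a cell enclosed by the pair (Section~\ref{sec:parallel}). The absence of homotopic parallel edges is used only in Lemmas~\ref{lem:small} and~\ref{lem:noTT}.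

\section{Drawings with $5n-10$ edges}\label{sec:constr}

The number $5n-10$ appears as follows. If a connected plane graph has $n$ vertices, $m$ edges and $f$ faces, each bounded by a $5$-cycle, then $2m=5f$ and $n-m+f=2$, so $f=\frac23(n-2)$ and $m=\frac53(n-2)$. Drawing the five diagonals inside each face gives $m+5f=5(n-2)$ edges. The smallest case is a $5$-cycle with its two faces. This count needs $3\mid n-2$, so to reach every large $n$ we replace the pentagon by a hexagon with an arbitrary number of interior vertices. Both constructions glue two polygons along their boundaries.

\begin{lemma}\label{lem:glue}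
Let $P_1,P_2$ be convex polygons, each with corners named $y_1,\dots,y_k$ in cyclic order. Suppose that each $P_i$ carries a drawing of a simple graph with straight edges such that the vertices are the corners and finitely many interior points of $P_i$, the sides of $P_i$ are edges, no edge passes through a vertex other than its endpoints, and no edge is crossed by two independent edges. Glue $P_1$ and $P_2$ along their boundaries, identifying equally named corners and sides. The resulting drawing on the sphere is admissible, and it has parallel edges whenever some chord $y_ry_s$ is drawn in both polygons.
\end{lemma}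

\begin{proof}
Consider one polygon. If two distinct edges overlapped in a subsegment, an endpoint of one would be interior to the other. So two edges have at most one common point, adjacent edges meet only in their common endpoint, and a common interior point is a proper crossing. Let straight edges from a vertex $w$ cross the edge $e$. Then $w$ is not on the line through $e$, since otherwise a segment from $w$ to an interior point of $e$ would pass through an endpoint of $e$. So all these edges cross $e$ from the side of the line containing $w$ to the other side, and Configuration~II does not occur.

The sides are uncrossed, and every other edge has its interior in the interior of its polygon. So edges from different polygons meet only in corners, and the glued drawing is simple and fan-planar. Two parallel edges must be chords $e_1\subseteq P_1$ and $e_2\subseteq P_2$ with the same endpoints $y_r,y_s$. These endpoints divide the common boundary into two open arcs $\Gamma,\Gamma'$, and each arc contains a corner because $y_ry_s$ is not a side. The chord $e_i$ cuts $P_i$ into a part containing $\Gamma$ and a part containing $\Gamma'$. The two parts containing $\Gamma$ form one region of $S^2\setminus(e_1\cup e_2)$, and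 the two parts containing $\Gamma'$ form the other. Both regions contain a vertex.
\end{proof}

\begin{example}[the double pentagon]\label{ex:pent}
Take two convex pentagons with corners $y_1,\dots,y_5$ (indices mod $5$), each with all five diagonals. The diagonal $y_{i-1}y_{i+1}$ separates $y_i$ from the other two corners, so it is crossed exactly by the two diagonals at $y_i$. By Lemma~\ref{lem:glue} the glued drawing is admissible. It has $5+5+5=15=5\cdot5-10$ edges, and two parallel diagonals separate one vertex from two. This proves Theorem~\ref{thm:main}(b) for $n=5$.
\end{example}

For $q\ge1$ put $p=q+2\ge3$ and define the \emph{gadget} $H_q$ (Figure~\ref{fig:gadget}) on the points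
\[
u_i=(i,0)\ \ (1\le i\le p),\quad A=(\tfrac32,1),\quad B=(p-\tfrac12,1),\quad A'=(\tfrac32,-1),\quad B'=(p-\tfrac12,-1).
\]
Since $p-\frac12>\frac32$, the points $u_1,A,B,u_p,B',A'$ are, in this cyclic order, the corners of a convex hexagon, and the $q$ points $u_2,\dots,u_{p-1}$ lie inside it. Besides the six sides, draw the straight edges
\begin{itemize}
\item $u_iu_{i+1}$ for $1\le i\le p-1$,
\item $Bu_i$ and $B'u_i$ for $1\le i\le p-1$,
\item $Au_j$ and $A'u_j$ for $2\le j\le p$,
\item $\lambda=AA'$ and $\mu=BB'$.
\end{itemize}
These are $5(p-1)+2=5q+7$ edges, and together with the sides they form a simple graph. No edge passes through a further vertex: all vertices have height $0$ or $\pm1$, and $\lambda,\mu$ meet the line $y=0$ at the non-integer abscissas $\frac32$ and $p-\frac12$.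

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.3,yscale=1.6]
\draw[very thick] (1,0)--(1.5,1)--(3.5,1)--(4,0)--(3.5,-1)--(1.5,-1)--cycle;
\draw (1,0)--(4,0);
\draw[dashed] (1.5,1)--(1.5,-1) (3.5,1)--(3.5,-1);
\foreach \i in {1,2,3} \draw (3.5,1)--(\i,0)--(3.5,-1);
\foreach \j in {2,3,4} \draw (1.5,1)--(\j,0)--(1.5,-1);
\foreach \x/\y in {1/0,2/0,3/0,4/0,1.5/1,3.5/1,1.5/-1,3.5/-1}
  \node[circle,fill,inner sep=1.5pt] at (\x,\y) {};
\node[left] at (1,0) {$u_1$}; \node[right] at (4,0) {$u_4$};
\node[above] at (1.5,1) {$A$}; \node[above] at (3.5,1) {$B$};
\node[below] at (1.5,-1) {$A'$}; \node[below] at (3.5,-1) {$B'$};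
\end{tikzpicture}
\caption{The gadget $H_2$: a hexagon (bold) with two interior vertices and $17$ further edges. The edges $\lambda=AA'$ and $\mu=BB'$ are dashed. Every edge is crossed only by edges from a single vertex.}\label{fig:gadget}
\end{figure}

\begin{lemma}\label{lem:gadget}
No edge of $H_q$ is crossed by two independent edges.
\end{lemma}

\begin{proof}
In the band $0<y<1$ each edge is a segment from a point $(\xi,0)$ to a point $(\eta,1)$, and two such segments cross exactly if $(\xi-\xi')(\eta-\eta')<0$. Leaving out the uncrossed sides, the pairs $(\xi,\eta)$ are $(i,p-\frac12)$ for $Bu_i$, $(j,\frac32)$ for $Au_j$, $(\frac32,\frac32)$ for $\lambda$, and $(p-\frac12,p-\frac12)$ for $\mu$. Hence $Bu_i$ crosses $Au_j$ if and only if $i<j$; $\lambda$ crosses $Bu_i$ if and only if $i<\frac32$; $\mu$ crosses $Au_j$ if and only if $j>p-\frac12$; and there are no other crossings in the band. The band $-1<y<0$ is the mirror image. On the line $y=0$, $\lambda$ crosses $u_1u_2$ and $\mu$ crosses $u_{p-1}u_p$.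

So $Bu_i$ is crossed only by edges at $A$ (the $Au_j$ with $j>i$, and $\lambda$ if $i=1$), and $Au_j$ only by edges at $B$ (the $Bu_i$ with $i<j$, and $\mu$ if $j=p$). The same holds for $B'u_i$ and $A'u_j$ with $A',B'$ in place of $A,B$. The edge $\lambda$ is crossed by $Bu_1,u_1u_2,B'u_1$, all at $u_1$, and $\mu$ by $Au_p,u_{p-1}u_p,A'u_p$, all at $u_p$. Each $u_iu_{i+1}$ is crossed at most once, because $p\ge3$ makes $u_1u_2\neq u_{p-1}u_p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) for $n\ge8$]
Glue $H_1$ and $H_{n-7}$ along their hexagons, identifying equally named corners, where the last point $u_p$ of one gadget is identified with the last point $u_p$ of the other. By Lemmas~\ref{lem:glue} and~\ref{lem:gadget} the drawing is admissible. It has $6+1+(n-7)=n$ vertices and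
\[
6+(5\cdot1+7)+\bigl(5(n-7)+7\bigr)=5n-10
\]
edges. The six chords $Bu_1,Au_p,B'u_1,A'u_p,\lambda,\mu$ are drawn in both gadgets, so there are parallel edges.
\end{proof}

\section{Fans, cells and Euler's formula}\label{sec:cells}

From now on we fix an admissible drawing of $G=(V,E)$ with $n\ge3$ vertices and $X$ crossings.

\begin{lemma}\label{lem:anchor}
\begin{enumerate}
\item[(i)] No three edges pass through a common interior point.
\item[(ii)] For every crossed edge $f$ there is a vertex $\alpha(f)$, the \emph{anchor} of $f$, that is an endpoint of all edges crossing $f$. Directed away from $\alpha(f)$, they all cross $f$ in the same direction.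
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Three such edges cross pairwise, so one of them is crossed by two edges that cross each other and are therefore independent. This is Configuration~I.

(ii) As Configuration~I is absent, the edges crossing $f$ are pairwise adjacent. Suppose that they have no common endpoint, and let $e_1=ab$ be one of them. Some edge $e_2$ crossing $f$ avoids $a$; being adjacent to $e_1$, it is $e_2=bc$ with $c\ne a$. Some edge $e_3$ crossing $f$ avoids $b$; being adjacent to $e_1$ and $e_2$, it is $e_3=ac$. Orient $f$. For distinct $x,y\in\{a,b,c\}$ let $\sigma(x,y)=1$ if the edge among $e_1,e_2,e_3$ joining $x$ and $y$, directed from $x$ to $y$, crosses $f$ from left to right, and $\sigma(x,y)=-1$ otherwise. Then $\sigma(y,x)=-\sigma(x,y)$, and the absence of Configuration~II gives $\sigma(x,y)=\sigma(x,y')$. Hence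
\[
\sigma(b,a)=\sigma(b,c)=-\sigma(c,b)=-\sigma(c,a)=\sigma(a,c)=\sigma(a,b)=-\sigma(b,a),
\]
a contradiction. The last claim is again the absence of Configuration~II.
\end{proof}

If several vertices qualify as anchor, we fix one. Part~(ii) needs Configuration~II to be forbidden: an arc that enters a triangle through one side, leaves through the second and re-enters through the third is crossed by pairwise adjacent edges without a common endpoint.

The \emph{planarization} is the plane graph whose vertices are the points of $V$ and the crossings, and whose edges, called \emph{segments}, are the pieces into which the crossings cut the edges of $G$. Its faces are called \emph{cells}. By Lemma~\ref{lem:anchor}(i) every crossing has degree $4$, so there are $n+X$ vertices and $|E|+2X$ segments. We recall how faces of a plane graph are described. The boundary of a cell $c$ consists of $b_c\ge1$ \emph{boundary walks}, one for each component of the planarization that meets $\overline c$. A boundary walk is a cyclic sequence of segments separated by \emph{corners}; an isolated vertex forms a walk with no segment and no corner. Each segment has two \emph{sides}, and each side occurs exactly once among all walks, so a segment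 may occur twice in one walk. A point of degree $d$ carries $d$ corners. A corner is a \emph{vertex corner} if it lies at a point of $V$ and a \emph{crossing corner} otherwise. We use two facts.
\begin{enumerate}
\item[(C1)] The two segments at a crossing corner lie on the two different edges that cross there.
\item[(C2)] The topological boundary of $c$ is the union of its boundary walks. So if $b_c=1$ and $K$ is the point set of the walk, then $c$ is a component of $S^2\setminus K$.
\end{enumerate}

Let $\|c\|$ be the number of segments plus the number of vertex corners in the boundary walks of $c$, counted with multiplicity, and define the \emph{weight}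
\[
w(c)=\|c\|-5+5(b_c-1).
\]
The constant $5$ is chosen so that Euler's formula compares $|E|$ with $5n$; the last term removes the dependence on the number of components.

\begin{lemma}\label{lem:euler}
$|E|=5(n-2)-X-\sum_c w(c)$.
\end{lemma}

\begin{proof}
Let $\Phi$ be the number of cells and $\kappa$ the number of components of the planarization. Euler's formula $(n+X)-(|E|+2X)+\Phi=1+\kappa$ gives $\Phi=1+\kappa-n+|E|+X$. A component taken alone has one boundary walk per face, so Euler's formula for each component, summed, gives $\sum_cb_c=(|E|+2X)-(n+X)+2\kappa=\Phi+\kappa-1$. Segments contribute $2(|E|+2X)$ to $\sum_c\|c\|$ and vertex corners contribute the degree sum $2|E|$. Therefore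
\[
\sum_cw(c)=4|E|+4X-5\Phi+5(\kappa-1)=5n-10-|E|-X.\qedhere
\]
\end{proof}

We need a lower bound for $X+\sum_c w(c)$, so we determine the cells of negative weight. A \emph{T-cell} is a cell with $b_c=1$ whose walk has three segments and exactly one vertex corner, at a vertex called its \emph{apex}; the segment opposite the apex is its \emph{base}. A \emph{Q-cell} is a cell with $b_c=1$ whose walk has four segments and no vertex corner. All other cells are \emph{N-cells} (N for nonnegative).

\begin{lemma}\label{lem:small}
T-cells and Q-cells have weight $-1$, and N-cells have weight at least $0$. If $b_c\ge2$, then $w(c)\ge\|c\|$. If $b_c=1$, the walk has at least three segments, and at least four if it has no vertex corner. The segments of a T-cell lie on three distinct edges, and those of a Q-cell on four distinct edges.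
\end{lemma}

\begin{proof}
If $b_c\ge2$, then $w(c)=\|c\|+5(b_c-2)\ge\|c\|\ge0$. Let $b_c=1$, with $\ell$ segments and $\nu$ vertex corners, so that $w(c)=\ell+\nu-5$.

If $\ell=0$, then $c$ is the sphere minus a point by (C2), and $n=1$. The case $\ell=1$ is impossible because a segment has two distinct ends. Let $\ell=2$. If the walk uses one segment twice, it turns around at both ends, so both ends have degree $1$; by (C2), $c$ is the sphere minus a single edge, and $n=2$. Otherwise two different segments have the same two ends. For $\nu=0$ two edges cross twice, and for $\nu=1$ two adjacent edges cross, by (C1). For $\nu=2$ the segments are parallel edges, and by (C2) the cell $c$ is one of the regions they bound; it contains no vertex, so the edges are homotopic. If $\ell=3$ and $\nu=0$, three edges cross pairwise, which gives Configuration~I.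

So $\ell+\nu\le4$ only for $(\ell,\nu)=(3,1)$ and $(4,0)$. For the last claim, segments meeting at a crossing corner lie on different edges by (C1). Two segments that both follow a third one across crossing corners, one at each end of it, lie on edges crossing the edge of the third at different points; these edges are different because two edges cross at most once.
\end{proof}

Let $T$ and $Q$ be the numbers of T-cells and Q-cells, and let $W\ge0$ be the total weight of the N-cells. Lemmas~\ref{lem:euler} and~\ref{lem:small} give
\begin{equation}\label{eq:TQ}
|E|=5(n-2)-X+T+Q-W.
\end{equation}

\begin{example}\label{ex:pent2}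
Each half of the double pentagon has five crossings and eleven cells: five T-cells, with apex $y_i$ and base on $y_{i-1}y_{i+1}$; five triangles along the sides, with $\|c\|=3+2$; and the central pentagon, with $\|c\|=5+0$. So $X=T=10$ and $Q=W=0$, and \eqref{eq:TQ} reads $15=15-10+10$.
\end{example}

\section{Strips}\label{sec:strips}

A direct comparison of $T+Q$ with $X$ is awkward: where two large fans cross, as in the middle of $H_q$, crossings and Q-cells form a grid and nearly cancel. To see what is left after the cancellation we follow the rows and columns of the grid.

A segment is \emph{inner} if both its ends are crossings. A crossed edge also has two \emph{end segments}, each joining an endpoint to a crossing. The \emph{rails} of an inner segment are the two edges that cross its edge at its two ends; they are distinct. By Lemma~\ref{lem:anchor}(i):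
\begin{enumerate}
\item[(S)] An inner segment meets no edge other than its own edge and its two rails.
\end{enumerate}
All four segments of a Q-cell are inner. In a T-cell the base is inner, and the other two segments are end segments, at the apex, of the rails of the base. Two inner segments are \emph{linked} if they are opposite in a Q-cell. A \emph{strip} is a component of the graph of links on the inner segments, and its segments are its \emph{rungs}; see Figure~\ref{fig:strip}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (7,1.4)--(0,0)--(7,-1.4)--cycle;
\draw (1.2,-1.8)--(3.6,2.4)--(6,-1.8) (3.6,2.4)--(3.6,-1.8);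
\draw[line width=1.8pt] (2.516,0.503)--(2,-0.4) (3.6,0.72)--(3.6,-0.72) (4.462,0.892)--(5.613,-1.123);
\foreach \x/\y in {0/0,7/1.4,7/-1.4,3.6/2.4,1.2/-1.8,3.6/-1.8,6/-1.8}
  \node[circle,fill,inner sep=1.5pt] at (\x,\y) {};
\node at (1.55,0) {T}; \node at (2.95,0) {Q}; \node at (4.3,0) {Q}; \node at (6.1,0.1) {N};
\node[left] at (0,0) {$v$}; \node[above] at (5.9,1.2) {$a$}; \node[below] at (6.5,-1.3) {$b$};
\end{tikzpicture}
\caption{A strip with three rungs (bold) and rails $a,b$. It begins at a T-cell with apex $v$, passes through two Q-cells, and ends at an N-cell with four segments and two vertex corners.}\label{fig:strip}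
\end{figure}

\begin{lemma}\label{lem:mono}
Every strip is a path $\rho_1,\dots,\rho_r$ with $r\ge1$, and all rungs have the same rails. Let $c_0,\dots,c_r$ be the cells such that $c_{j-1}$ and $c_j$ lie on the two sides of $\rho_j$, where $c_1,\dots,c_{r-1}$ are the linking Q-cells. For each rail $a$ there are consecutive segments $\sigma_0,\dots,\sigma_r$ of $a$ such that $\rho_j$ ends at the common point of $\sigma_{j-1}$ and $\sigma_j$, where it forms a corner of $c_{j-1}$ with $\sigma_{j-1}$ and a corner of $c_j$ with $\sigma_j$. All these corners lie on the same side of $a$.
\end{lemma}

\begin{proof}
A Q-cell with segments on $k_1,k_2,k_3,k_4$ in cyclic order links the segments on $k_2$ and $k_4$; both have rails $k_1,k_3$, and their ends on $k_1$ are the two ends of the segment of $k_1$ in the cell. An inner segment has at most one link on each of its sides, so strips are paths or cycles. Let $\rho$ be a rung on the edge $k$ and $y$ its end on the rail $a$. The two segments $\sigma,\sigma'$ of $a$ at $y$ lie on different sides of $k$. The two corners at $y$ next to $\rho$ are formed with $\sigma$ and with $\sigma'$, one on each side of $\rho$, and both lie on the side of $a$ on which $\rho$ leaves $a$. So a chain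 of links that passes through $\rho$ from one side to the other advances from one segment of $a$ to the next and stays on the same side of $a$. Since $a$ is an arc, the chain never returns to an earlier segment, and the strip is a path.
\end{proof}

The $r$ rungs of a strip have $2r$ sides, of which $2(r-1)$ are used by links. The remaining two are the \emph{ends} of the strip. An end is a \emph{T-end} or an \emph{N-end} according to the cell on that side. Every side of an inner segment that belongs to a T-cell or an N-cell is an end of the strip of that segment. At a T-end the rung is the base, so the apex is a common endpoint of the rails, and $\sigma_0$ (or $\sigma_r$) is the end segment at the apex.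

\begin{lemma}\label{lem:noTT}
No strip has two T-ends.
\end{lemma}

\begin{proof}
Suppose that both ends are T-ends, and let $a,b$ be the rails. In the notation of Lemma~\ref{lem:mono}, $\sigma_0\ne\sigma_r$ are the two end segments of $a$, so the two apexes are the two endpoints of $a$. Both are endpoints of $b$, so $a\parallel b$ and $a\cup b$ is a Jordan curve. Let $U$ be the union of the cells $c_0,\dots,c_r$ and the rungs without their ends. Then $U$ is open, connected, and disjoint from $a\cup b$; let $D$ be the component of $S^2\setminus(a\cup b)$ containing it. The boundary of each $c_j$ consists of rungs and segments of $a$ and $b$, and the ends of rungs lie on $a\cup b$. So $\overline U\cap D=U$, the set $U$ is open and closed in $D$, and $U=D$. But $U$ contains no vertex, so $a$ and $b$ are homotopic.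
\end{proof}

Excluding cells bounded by two parallel edges would not suffice here. Draw $r\ge2$ parallel edges side by side and one edge crossing them all. This fan-planar drawing has four vertices, $r+1$ edges and no such cell, and its $r-1$ strips have two T-ends each.

By Lemma~\ref{lem:noTT} a strip is of type TN or NN. Let $\mathcal N$ be the number of NN strips and $E^\times$ the set of crossed edges.

\begin{lemma}\label{lem:count}
$|E|=5(n-2)+\frac12\bigl(T-|E^\times|-\mathcal N-2W\bigr)$.
\end{lemma}

\begin{proof}
Each T-cell has one base, so there are $T$ T-ends, $T$ strips of type TN, and $T+2\mathcal N$ N-ends. An edge crossed $k\ge1$ times has $k-1$ inner segments, so there are $2X-|E^\times|$ inner segments. Sorting their sides by the type of cell gives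
\[
4Q+T+(T+2\mathcal N)=4X-2|E^\times|,
\]
that is, $T+Q-X=\frac12(T-|E^\times|-\mathcal N)$. Insert this into \eqref{eq:TQ}.
\end{proof}

Theorem~\ref{thm:main}(a) is therefore equivalent to
\begin{equation}\label{eq:goal}
T\le|E^\times|+\mathcal N+2W .
\end{equation}

\section{Paying for the T-cells}\label{sec:credit}

For a crossed edge $e$ let $t(e)$ be the number of T-cells that contain an end segment of $e$. A T-cell contains exactly two end segments, on distinct edges, so $T=\sum_{e\in E^\times}t(e)/2$. Also $t(e)\le4$, as $e$ has two end segments with two sides each. If $t(e)\le2$ for all $e$, then $T\le|E^\times|$ and we are done. In the double pentagon, $t(e)=2$ for every diagonal, and \eqref{eq:goal} reads $10\le10$. An edge with $t(e)\ge 3$ has an excess $(t(e)-2)/2\in\{\frac12,1\}$, which must be covered by $\mathcal N+2W$.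

\begin{example}[edges crossed at most twice]\label{ex:twice}
Let $e=vz$ be crossed once. Two T-cells on the same side of $e$ would share their base and form a strip with two T-ends. So $t(e)\le2$.

Let $e$ be crossed twice, by $g_1$ and then $g_2$, let $\varepsilon$ be its inner segment, and let $t(e)\ge3$. By symmetry there are T-cells on the right of $e$ at $v$ and at $z$, and on the left at $v$. Both segments of $g_1$ that start on $e$ are bases, hence inner; so neither cell at $\varepsilon$ is a T-cell, because in a T-cell with base $\varepsilon$ the segment on $g_1$ is an end segment. The cell on the right of $\varepsilon$ is not a Q-cell, since it would link the two bases on the right into a strip with two T-ends. So it is an N-cell. If the cell on the left is an N-cell as well, then $\varepsilon$ alone is an NN strip, and it contributes $1$ to $\mathcal N$, at least the excess of $e$. Otherwise it is a Q-cell. Let $a\ni v$ be the second edge at the apex of the left T-cell at $v$, and $b\ni z$ the second edge at the apex of the right T-cell at $z$. The Q-cell links the base on $g_1$, with rails $e,a$, to a segment of $g_2$, so $g_2$ is crossed by $e$, $a$ and $b$. The anchor of $g_2$ is $v$ or $z$, so $b\parallel e$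 or $a\parallel e$. In a simple graph this cannot happen. In a multigraph it produces a strip with parallel rails, and the excess has to be found there.
\end{example}

The example suggests what to introduce. An N-end is \emph{parallel} if the two rails of its rung are parallel. In general an N-end says nothing about the weight of its cell: the central cells of the double pentagon have five N-ends and weight $0$. Parallel N-ends are different.

\begin{proposition}\label{prop:parallel}
For every N-cell $C$, the number $q(C)$ of parallel N-ends at $C$ satisfies $q(C)\le w(C)$.
\end{proposition}

We prove this in Section~\ref{sec:parallel}. Each parallel N-end may thus spend two units of $2W$. Distribute \emph{credit} to the edges as follows.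
\begin{itemize}
\item Each end of an NN strip gives $\frac12$ to the edge containing its rung (\emph{NN credit}).
\item Each parallel N-end gives $1$ to the edge containing its rung (\emph{rung credit}) and $\frac12$ to each of its two rails (\emph{rail credit}).
\end{itemize}
By Proposition~\ref{prop:parallel} the total credit is $\mathcal N+2\sum_Cq(C)\le\mathcal N+2W$.

\begin{proposition}\label{prop:credit}
Every edge $e$ with $t(e)\ge3$ receives credit at least $(t(e)-2)/2$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
By Proposition~\ref{prop:credit}, $t(e)/2$ is at most $1$ plus the credit of $e$, for every crossed edge $e$. Summing over $E^\times$ gives \eqref{eq:goal}, and Lemma~\ref{lem:count} gives $|E|\le5n-10$.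
\end{proof}

If $G$ is simple, there are no parallel N-ends, the total credit is $\mathcal N$, and Proposition~\ref{prop:parallel} is not needed.

\begin{proof}[Proof of Proposition~\ref{prop:credit}]
Orient $e=vz$ from $v$ to $z$. Let it be crossed at $x_1,\dots,x_k$, in this order, by $g_1,\dots,g_k$, and let $\varepsilon_l$ be the inner segment $x_lx_{l+1}$ for $1\le l<k$. Let $s\in\{L,R\}$ denote a side of $e$ and $\bar s$ the other side, and write $(\varepsilon_l,s)$ for side $s$ of $\varepsilon_l$. The \emph{left end} of $g_j$ is the endpoint reached from $x_j$ by leaving $e$ to the left, and the \emph{right end} is the other one. Reversing $e$ and reflecting the sphere, we may exchange $v$ with $z$ and, independently, $L$ with $R$.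

\emph{The strips that start at the T-cells of $e$.} Suppose that there is a T-cell on side $s$ of the end segment at $v$. Its apex is $v$; let $e_v^s\ne e$ be the second edge at the apex. Its base is the segment of $g_1$ that starts at $x_1$ on side $s$. By Lemma~\ref{lem:mono} the strip of the base has rails $e,e_v^s$, and its rungs are the segments of $g_1,\dots,g_{i_s}$ that start at $x_1,\dots,x_{i_s}$ on side $s$, for some $i_s\ge1$. In particular $e_v^s$ crosses $g_1,\dots,g_{i_s}$. By Lemma~\ref{lem:noTT} the strip ends at an N-cell, which lies on side $s$ of the segment of $e$ after $x_{i_s}$. So if $i_s<k$, then $(\varepsilon_{i_s},s)$ is an N-end (of the strip of $\varepsilon_{i_s}$, which runs across $e$). In the same way, a T-cell on side $s$ of the end segment at $z$ defines an edge $e_z^s\ni z$ and an index $j_s\le k$ such that the strip has rails $e,e_z^s$ and rungs on $g_k,\dots,g_{j_s}$; if $j_s>1$, then $(\varepsilon_{j_s-1},s)$ is an N-end. Call $s$ \emph{full} if both T-cells exist on side $s$. Then $i_s<j_s$, since otherwise the two strips share a rung, hence coincide, and have two T-ends, with apexes $v$ and $z$. So for a full side $s$, both $(\varepsilon_{i_s},s)$ and $(\varepsilon_{j_s-1},s)$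 are N-ends; they may coincide.

\medskip
\noindent\textbf{Fact A.} \emph{If some strip has rails $e,e'$ with $e\parallel e'$, then $e$ receives rail credit at least $\frac12$.} By Lemma~\ref{lem:noTT} the strip has an N-end, and this end is parallel.

\medskip
\noindent\textbf{Fact B.} \emph{If $(\varepsilon_l,R)$ and $(\varepsilon_{l'},L)$ are N-ends of TN strips, then $e$ receives rung credit at least $1$.} The strip with N-end $(\varepsilon_l,R)$ has rails $g_l,g_{l+1}$ and leads from $\varepsilon_l$ to the left, to a T-cell. By Lemma~\ref{lem:mono} its apex is the left end of both $g_l$ and $g_{l+1}$. For the same reason $g_{l'}$ and $g_{l'+1}$ have the same right end. By Lemma~\ref{lem:anchor}(ii), $\alpha(e)$ is the left end of all $g_j$ or the right end of all $g_j$. In the first case $g_{l'}\parallel g_{l'+1}$, in the second $g_l\parallel g_{l+1}$. So one of the two N-ends is parallel, and its rung lies on $e$.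

\medskip
\emph{The case $t(e)=3$; we need $\frac12$.} We may assume that $R$ is full and that there is a T-cell at $v$ on side $L$. If $j_R\le i_L$, then $g_{i_L}$ is crossed by $e$, by $e_v^L\ni v$ and by $e_z^R\ni z$. Its anchor is an endpoint of $e$. If it is $v$, then $e_z^R\parallel e$, and if it is $z$, then $e_v^L\parallel e$; Fact~A applies. Otherwise $i_L<j_R\le k$, so $(\varepsilon_{i_L},L)$ and $(\varepsilon_{i_R},R)$ are N-ends. If one of them belongs to an NN strip, it gives NN credit $\frac12$. If both belong to TN strips, Fact~B applies.

\emph{The case $t(e)=4$; we need $1$.} Both sides are full, so $(\varepsilon_{i_s},s)$ and $(\varepsilon_{j_s-1},s)$ are N-ends for $s=L,R$. If on each side one of them belongs to a TN strip, Fact~B applies. Otherwise we may assume that those on side $L$ belong to NN strips. If $i_L\ne j_L-1$, they are two different ends and give NN credit $\frac12+\frac12$. So let $l=i_L=j_L-1$. The end $(\varepsilon_l,L)$ gives NN credit $\frac12$, and we find another $\frac12$ in the cell $c$ on side $R$ of $\varepsilon_l$. It is not a T-cell, because the strip of $\varepsilon_l$ is of type NN. If $c$ is an N-cell, then $(\varepsilon_l,R)$ is the second end of this strip and gives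 NN credit $\frac12$. Let $c$ be a Q-cell, and let $e'\ne e$ be the edge of its segment opposite $\varepsilon_l$. Then $e'$ crosses $g_l$ and $g_{l+1}$, and the segments of $c$ on $g_l$ and $g_{l+1}$ are rungs of a strip with rails $e,e'$. If $e_v^L\parallel e$ or $e_z^L\parallel e$, Fact~A applies. Otherwise $z\notin e_v^L$ and $v\notin e_z^L$. The edge $g_l=g_{i_L}$ is crossed by $e$ and $e_v^L$, so $\alpha(g_l)=v$; the edge $g_{l+1}=g_{j_L}$ is crossed by $e$ and $e_z^L$, so $\alpha(g_{l+1})=z$. Hence $e'$ contains $v$ and $z$, so $e'\parallel e$, and Fact~A applies again.
\end{proof}

\section{Cells at parallel N-ends}\label{sec:parallel}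

It remains to prove Proposition~\ref{prop:parallel}. The idea is that two parallel rails form a closed curve, and the rung cuts off a region that is closed on all sides and contains the cell. If this region were a single cell bounded by the rung and two end segments, it would be a T-cell. So it contains more, and the fan condition restricts how the boundary of the cell can close up. For instance, if the region contains nothing but a vertex $u$ and an edge from $u$ to the common endpoint of the rails, the cell has five segments, three vertex corners and weight $3$. The difficulty lies in cells with at most one vertex corner, where almost every segment is inner and several parallel N-ends compete for the weight.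

If $b_C\ge2$, then $q(C)\le\|C\|\le w(C)$ by Lemma~\ref{lem:small}. So let $C$ be an N-cell with a single boundary walk, with $\ell$ segments and $\nu$ vertex corners; then $w(C)=\ell+\nu-5$. Number the \emph{positions} of the walk cyclically by $i\in\mathbb Z/\ell\mathbb Z$. Let $\rho_i$ be the segment at position $i$ and $k_i$ its edge, and write $(i,i+1)$ for the corner between positions $i$ and $i+1$. A segment may occur at two positions. Position $i$ is \emph{inner} if both its corners are crossing corners; the rails of $\rho_i$ are then $k_{i-1}\neq k_{i+1}$. It is \emph{parallel} if it is inner and $k_{i-1}\parallel k_{i+1}$, so that $q(C)$ is the number of parallel positions. If $j=i\pm1$ and the corner between $i$ and $j$ is a crossing corner, the \emph{end of $k_i$ past $k_j$} is the endpoint of $k_i$ reached from $\rho_i$ by crossing $k_j$ at that corner. For an edge $a$ with endpoint $z$ and a segment $\rho$ ending on $a$, let $a[\rho,z]$ be the part of $a$ from $\rho\cap a$ to $z$.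

We use two facts of plane topology. Recall that the complement of a Jordan curve $J\subseteq S^2$ has two components, each with boundary $J$.
\begin{enumerate}
\item[(J1)] Let $D$ be a component of $S^2\setminus J$ and $\rho$ a \emph{crosscut} of $D$, that is, an arc with distinct ends on $J$ and interior in $D$. Let $\Gamma,\Gamma'$ be the two arcs of $J$ between the ends of $\rho$. Then $D\setminus\rho$ has two components; one is a component of $S^2\setminus(\rho\cup\Gamma)$ and the other a component of $S^2\setminus(\rho\cup\Gamma')$.
\item[(J2)] If the interior of an edge $h$ avoids $J$ and meets $\overline D=D\cup J$, then, being connected, it lies in $D$, and the endpoints of $h$ lie in $\overline D$.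
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[rounded corners=10pt] (0,0)--(1.6,1.5)--(6.4,1.5)--(8,0) (0,0)--(1.6,-1.5)--(6.4,-1.5)--(8,0);
\draw[rounded corners=5pt] (2.6,2.1)--(2.6,-2)--(3.6,-2.6)  (4.6,0.7)--(4.6,-2)--(3.6,-2.6);
\draw (8,0)--(3.6,0);
\draw[line width=1.8pt] (2.6,1.5)--(2.6,-1.5)--(4.6,-1.5)--(4.6,0)--(3.6,0);
\foreach \x/\y in {0/0,8/0,2.6/2.1,3.6/-2.6,4.6/0.7,3.6/0}
  \node[circle,fill,inner sep=1.5pt] at (\x,\y) {};
\node[left] at (0,0) {$v$}; \node[right] at (8,0) {$z$};
\node[above] at (5.2,1.5) {$a=k_{i-1}$}; \node[below] at (5.8,-1.5) {$b=k_{i+1}$};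
\node[left] at (2.6,0.3) {$\rho_i$}; \node[right] at (4.6,-0.8) {$k_{i+2}$};
\node[above] at (6.2,0) {$k_{i+3}$}; \node at (3.6,-0.8) {$C$};
\end{tikzpicture}
\caption{A segment $\rho_i$ on the boundary of the cell $C$ whose rails $a,b$ are parallel. The segments at positions $i,\dots,i+3$ of the boundary walk are bold. The cell lies between $\rho_i$ and the in-end $z$, and the edge $k_{i+3}$ reaches $z$ after crossing $k_{i+2}$.}\label{fig:lens}
\end{figure}

\begin{lemma}\label{lem:lens}
Let $i$ be parallel, $a=k_{i-1}$, $b=k_{i+1}$, and let $D$ be the component of $S^2\setminus(a\cup b)$ containing $C$. The common endpoints of $a,b$ can be named $z,v$ so that the following holds; we call $z$ the \emph{in-end} of $i$.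
\begin{enumerate}
\item[(i)] $J_i=\rho_i\cup a[\rho_i,z]\cup b[\rho_i,z]$ is a Jordan curve, and $C$ lies in a component $D_i\subseteq D$ of $S^2\setminus J_i$ with $v\notin\overline{D_i}$.
\item[(ii)] $a\cap\overline{D_i}=a[\rho_i,z]\supseteq\rho_{i-1}$ and $b\cap\overline{D_i}=b[\rho_i,z]\supseteq\rho_{i+1}$.
\item[(iii)] Both endpoints of $k_i$ lie outside $\overline D$.
\end{enumerate}
\end{lemma}

\begin{proof}
The interior of $\rho_i$ avoids $a\cup b$ and lies in $\overline C\subseteq\overline D$, so $\rho_i$ is a crosscut of $D$ from an interior point of $a$ to an interior point of $b$. Each of the two arcs of $a\cup b$ between these points contains one common endpoint. Let $D_i$ be the component of $D\setminus\rho_i$ containing $C$; then (J1) gives (i). Since $D_i$ is disjoint from $a$, we have $a\cap\overline{D_i}=a\cap J_i=a[\rho_i,z]$, and $\rho_{i-1}\subseteq a\cap\overline C$; the same holds for $b$. For (iii), $k_i$ crosses $a$ and $b$, so it is independent of them and meets $a\cup b$ only in the two ends of $\rho_i$. There it passes from $D$ to the other component of $S^2\setminus(a\cup b)$. The two pieces of $k_i\setminus\rho_i$ are connected and avoid $a\cup b$, so they lie in that component.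
\end{proof}

The next lemma looks two steps further along the walk (Figure~\ref{fig:lens}).

\begin{lemma}\label{lem:step}
Let $i$ be parallel, with $a,b,z,v$ as in Lemma~\ref{lem:lens}, and let position $i+2$ be inner. Then either $k_{i+3}=a$ and $i+2$ is parallel, or $z$ is the end of $k_{i+3}$ past $k_{i+2}$, $v\notin k_{i+3}$, and $i+2$ is not parallel. The mirror statement holds for $i-2$, $k_{i-3}$, $k_{i-2}$, with $b$ in place of $a$.
\end{lemma}

\begin{proof}
The rails of position $i+2$ are $b$ and $h=k_{i+3}\neq b$. If $h=a$, they are parallel. Let $h\ne a$. Both $b$ and $h$ cross $k_{i+2}$, so $h$ contains $v$ or $z$. Then $h$ is adjacent to $a$ and $b$, so its interior avoids $a\cup b$, and $h\ne k_i$ because $k_i$ crosses $b$. By (S), $h$ avoids $\rho_i$. So the interior of $h$ avoids $J_i$, and it meets $\overline{D_i}$ along $\rho_{i+3}$. By (J2) the endpoints of $h$ lie in $\overline{D_i}$. Hence $v\notin h$, $z\in h$, and $h$ is not parallel to $b$.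

The segments $\rho_{i+1}$ and $\rho_{i+3}$ leave $k_{i+2}$ on the same side, namely the side on which $C$ lies at position $i+2$. By Lemma~\ref{lem:lens}(ii), $z$ is the end of $b$ past $k_{i+2}$, so $b$, directed away from $z$, crosses $k_{i+2}$ toward this side. As Configuration~II is absent, $h$, directed away from $z$, does the same; that is, it crosses $k_{i+2}$ and then enters $\rho_{i+3}$. So $z$ is the end of $h$ past $k_{i+2}$. Reversing the walk gives the mirror statement.
\end{proof}

If $\nu\ge1$, the vertex corners cut the walk into $\nu$ \emph{runs}. Two parallel positions at distance two determine their run completely.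

\begin{lemma}\label{lem:gap}
If $i$ and $i+2$ are both parallel, then $\nu\ge1$, the run containing them consists of exactly the seven positions $i-2,\dots,i+4$, and the positions $i-1$ and $i+3$ are not parallel.
\end{lemma}

\begin{proof}
Keep the notation of Lemma~\ref{lem:lens}. By Lemma~\ref{lem:step}, $k_{i+3}=a$, so $\rho_{i+2}$ also has rails $a,b$.

\emph{The region between the two rungs.} The edges $k_i,k_{i+2}$ are the rails of the inner segment $\rho_{i+1}$ of $b$; they are distinct and cross $b$, so they are adjacent and $\rho_i\cap\rho_{i+2}=\emptyset$. The interior of $\rho_{i+2}$ avoids $J_i$ and lies in $\overline C$, and by Lemma~\ref{lem:lens}(ii) its ends are interior points of $a[\rho_i,z]$ and $b[\rho_i,z]$. So $\rho_{i+2}$ is a crosscut of $D_i$. By (J1) it cuts $D_i$ into a region whose closure is disjoint from $\rho_i$, and a region $D'$ bounded by the Jordan curve $J'=\rho_i\cup\rho_{i+1}\cup\rho_{i+2}\cup\gamma$, where $\gamma$ is the subarc of $a$ between $\rho_i$ and $\rho_{i+2}$. As $\rho_i\subseteq\overline C$, we have $C\subseteq D'$. Moreover $v,z\notin\overline{D'}$, since they lie on $a\cup b$ but not on $J'$.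

\emph{Position $i+3$.} The segment $\rho_{i+3}$ starts at $\rho_{i+2}\cap a$ and lies in $a\cap\overline{D'}=\gamma$. Suppose it is all of $\gamma$. Then $\rho_{i+4}$ is a segment of $k_i$ at $\rho_i\cap a$ and lies in $\overline{D}$; of the two such segments only $\rho_i$ does. Since $C\subseteq D_i$ lies on one side of $\rho_i$ only, $\rho_i$ occurs once in the walk, so $i+4=i$. Then $\ell=4$, $\nu=0$, and $C$ is a Q-cell, a contradiction. Hence the corner $(i+3,i+4)$ is at an interior point $y$ of $\gamma$, where $a$ crosses $h=k_{i+4}$.

\emph{Position $i+4$.} We have $h\ne a,b$ as $h$ crosses $a$, and $h\neq k_i,k_{i+2}$ as these cross $a$ at the ends of $\gamma$. By (S), $h$ avoids $\rho_i,\rho_{i+1},\rho_{i+2}$, and it meets $a$ only in $y$. So the part of $h$ that starts at $y$ with $\rho_{i+4}\subseteq\overline{D'}$ meets $J'$ only in $y$; apart from $y$ it lies in $D'$, together with the endpoint of $h$ at which it ends. Suppose that $(i+4,i+5)$ is a crossing of $h$ with $g=k_{i+5}$. This point lies in $D'$, so $g\neq a,b$. Both $a$ and $g$ cross $h$, so $g$ contains $v$ or $z$. Then the interior of $g$ avoids $a\cup b$, and $g\ne k_i,k_{i+2}$ as these cross $a$; by (S), $g$ avoids $\rho_i$ and $\rho_{i+2}$.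 By (J2) the endpoints of $g$ lie in $\overline{D'}$, which contains neither $v$ nor $z$. This contradiction shows that $(i+4,i+5)$ is a vertex corner, at an endpoint of $k_{i+4}$ in $D'$.

Reversing the walk exchanges $i$ and $i+2$ and keeps $a,b,D'$. So $(i-2,i-1)$ is a crossing corner and $(i-3,i-2)$ is a vertex corner, at an endpoint of $k_{i-2}$ in $D'$. This determines the run. Finally, by Lemma~\ref{lem:lens}(iii) the endpoints of $k_i$ and $k_{i+2}$ lie outside $\overline D$, while $k_{i-2}$ and $k_{i+4}$ have an endpoint in $D'\subseteq D$. So neither the rails $k_{i-2},k_i$ of position $i-1$ nor the rails $k_{i+2},k_{i+4}$ of position $i+3$ are parallel.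
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:parallel} for $b_C=1$]
We may assume $q(C)\ge1$.

\medskip\noindent\textbf{Case $\nu\ge2$.} Here counting inner positions suffices. A run of $l$ segments has $\max(0,l-2)$ inner positions. With $r$ the number of inner positions,
\[
\ell+\nu-r=\sum_{\text{runs}}\bigl(l+1-\max(0,l-2)\bigr),
\]
where a term is $2$ for $l=1$ and $3$ for $l\ge2$. Since $q(C)\ge1$, some run has $l\ge3$, and there is a second run. So $\ell+\nu-r\ge3+2$, and $q(C)\le r\le w(C)$.

\medskip\noindent\textbf{Case $\nu=1$.} Number the single run $1,\dots,\ell$, from a vertex $u$ back to $u$. Here $\ell\ge4$, as $\ell=3$ is a T-cell. There are $\ell-2$ inner positions $2,\dots,\ell-1$, and $w(C)=\ell-4$, so we need two inner positions that are not parallel. If some $i,i+2$ are both parallel, Lemma~\ref{lem:gap} gives $\ell=7$, $i=3$, and positions $2$ and $6$ are not parallel. Assume that no $i,i+2$ are both parallel. If $\ell\ge6$, each of $\{2,4\}$ and $\{3,5\}$ contains an inner position that is not parallel. Let $\ell\in\{4,5\}$. We show that position $2$ is not parallel; reversing the walk gives the same for position $\ell-1\neq2$. Suppose $k_1\parallel k_3$. The segment $\rho_1$ runs from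 $\rho_2$ to $u$, so $u$ is the in-end by Lemma~\ref{lem:lens}(ii), and $u\in k_3$. If $\ell=4$, then $k_4\ni u$ crosses $k_3\ni u$, which is impossible. If $\ell=5$, position $4$ is inner and not parallel, so $u$ is the end of $k_5$ past $k_4$ by Lemma~\ref{lem:step}. But $\rho_5$ leads from $k_4$ to $u$ in the opposite direction, so $k_5$ would be a loop.

\medskip\noindent\textbf{Case $\nu=0$.} Now $\ell\ge5$ by Lemma~\ref{lem:small}, all positions are inner, and $w(C)=\ell-5$. Let $P$ be the set of parallel positions. By Lemma~\ref{lem:gap}, $i\mapsto i+2$ maps $P$ injectively into its complement, so $|P|\le\ell/2$. By Lemma~\ref{lem:step},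
\begin{equation}\label{eq:star}
\begin{gathered}
\text{if $i\in P$ has in-end $z$, then $z$ is the end of $k_{i+3}$ past $k_{i+2}$}\\
\text{and the end of $k_{i-3}$ past $k_{i-2}$.}
\end{gathered}
\end{equation}
For $\ell\le7$ this forces $P=\emptyset$. If $\ell=5$, then $k_{i+3}=k_{i-2}$ contains $z$ and crosses $k_{i-1}\ni z$. If $\ell=6$, positions $i+3$ and $i-3$ coincide, and $z$ is reached from $\rho_{i+3}$ in both directions, so $k_{i+3}$ is a loop. If $\ell=7$, positions $i+3$ and $i-3=i+4$ are consecutive, so $k_{i+3}$ and $k_{i-3}$ cross although both contain $z$. For $\ell=9$ we have $|P|\le4=w(C)$, and for $\ell\ge10$ we have $|P|\le\ell/2\le\ell-5$.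

Let $\ell=8$, so $w(C)=3$, and suppose $|P|=4$. Then $i\mapsto i+2$ is a bijection from $P$ to its complement, so $i\in P$ if and only if $i+2\notin P$. Thus $P$ consists of $\{0,4\}$ or $\{2,6\}$ together with $\{1,5\}$ or $\{3,7\}$, and after a rotation $P=\{0,1,4,5\}$. We show that the regions $D_0$ and $D_4$ of Lemma~\ref{lem:lens} together cover too much of the sphere.

Let $z$ be the in-end of position $0$, whose rails are $k_7\parallel k_1$. By \eqref{eq:star}, $z$ is the end of $k_3$ past $k_2$. Position $4$ has rails $k_3\parallel k_5$, and by Lemma~\ref{lem:lens}(ii) its in-end is reached from $\rho_4$ along $\rho_3$; so it is the end of $k_3$ past $k_2$, which is $z$. Thus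
\[
J_0=\rho_0\cup k_7[\rho_0,z]\cup k_1[\rho_0,z],\qquad J_4=\rho_4\cup k_3[\rho_4,z]\cup k_5[\rho_4,z].
\]
Let $\zeta$ be the in-end of position $1$. It is an endpoint of the rail $k_0$, and of $k_4$ by \eqref{eq:star}. Lemma~\ref{lem:lens}(iii) for the positions $0$ and $4$ gives $\zeta\notin\overline{D_0}\cup\overline{D_4}$.

We claim that $J_0\cap J_4=\{z\}$. As $2\notin P$, the distinct edges $k_1,k_3$ are not parallel. Since $k_7\parallel k_1$ and $k_5\parallel k_3$, an edge of $\{k_1,k_7\}$ and an edge of $\{k_3,k_5\}$ have only the endpoint $z$ in common, so they meet only in $z$. The edges $k_0$ and $k_4$ cross edges at $z$, so they avoid $z$ and are not among $k_1,k_3,k_5,k_7$. By (S), $\rho_0$ avoids $k_3\cup k_5$ and $\rho_4$ avoids $k_1\cup k_7$. If $\rho_0$ and $\rho_4$ had a common point, then, being segments of the planarization, they would have a common end; but the ends of $\rho_4$ lie on $k_3\cup k_5$, which $\rho_0$ avoids. This proves the claim.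

The point of the corner $(2,3)$ is an end of $\rho_3\subseteq k_3[\rho_4,z]$ and a crossing, so it lies on $J_4\setminus\{z\}$ and not on $J_0$. It also lies in $\overline C\subseteq D_0\cup J_0$, hence in $D_0$. The set $J_4\setminus\{z\}$ is connected and avoids $J_0$, so $J_4\setminus\{z\}\subseteq D_0$. Let $D_0^*$ be the other component of $S^2\setminus J_0$. The set $Z=D_0^*\cup(J_0\setminus\{z\})$ is connected, because $J_0\subseteq\overline{D_0^*}$, and it is disjoint from $J_4\subseteq D_0\cup\{z\}$. It contains the point of the corner $(1,2)$, which is an end of $\rho_1\subseteq k_1[\rho_0,z]$ different from $z$, and this point lies in $\overline C\subseteq D_4\cup J_4$, hence in $D_4$. Therefore $Z\subseteq D_4$. But $\zeta\notin\overline{D_0}$ means $\zeta\in D_0^*\subseteq D_4$, contradicting $\zeta\notin\overline{D_4}$. So $|P|\le3=w(C)$.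
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hong}
Seok-Hee Hong,
doi:10.1007/978-981-15-6533-5,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.\allowbreak com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-981-15-6533-5.pdf}.

\end{thebibliography}
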